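\title{Periodic solutions of a forced oscillator under nonresonance conditions on the potential}

\begin{abstract}
Let $g$ be continuous with primitive $G$. We prove that $-u''=g(u)+h(t)$ has a $2\pi$-periodic solution for every bounded $h$ as soon as the lower and upper limits of $2G(u)/u^2$ as $|u|\to\infty$ lie strictly between two consecutive squares $j^2$ and $(j+1)^2$. The result extends to potentials with different behavior at $+\infty$ and $-\infty$, with the curves of the Fu\v{c}\'{\i}k spectrum in place of the squares, and we determine exactly which intervals and rectangles of asymptotic bounds guarantee solvability. The set of all solutions need not be bounded. The proof bounds instead the solutions of bounded action, by comparing the action with the area that the orbit sweeps in the phase plane.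
\end{abstract}

\section{Introduction}\label{sec:intro}

We study the forced oscillator
\begin{equation}\label{eq:main}
-u''=g(u)+h(t),
\end{equation}
where $g:\mathbb R\to\mathbb R$ and $h:[0,2\pi]\to\mathbb R$ are continuous. A \emph{$2\pi$-periodic solution} is a $C^2$ function $u:[0,2\pi]\to\mathbb R$ that satisfies \eqref{eq:main} together with $u(0)=u(2\pi)$ and $u'(0)=u'(2\pi)$. Let $G(u)=\int_0^u g(s)\,ds$ be the potential, and let $\Sigma=\{k^2:k=0,1,2,\dots\}$ be the set of eigenvalues of $-u''=\lambda u$ with $2\pi$-periodic boundary conditions.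

The linear case $g(u)=\lambda u$ shows what to expect. In Fourier coefficients the equation reads $(k^2-\lambda)\hat u_k=\hat h_k$, so it is solvable for every $h$ when $\lambda\notin\Sigma$. When $\lambda=k^2\in\Sigma$ and $h(t)=\cos kt$, multiplying \eqref{eq:main} by $\cos kt$ and integrating by parts twice gives
\begin{equation}\label{eq:linres}
0=\int_0^{2\pi}(-u''-k^2u)\cos kt\,dt=\int_0^{2\pi}\cos^2kt\,dt>0,
\end{equation}
so there is no periodic solution. For nonlinear $g$ one asks in what sense $g$ has to keep away from $\Sigma$. It is known that \eqref{eq:main} has a unique $2\pi$-periodic solution if all difference quotients of $g$ lie in an interval that misses $\Sigma$: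
\begin{equation}\label{eq:slopes}
j^2<\alpha\le\frac{g(u)-g(v)}{u-v}\le\beta<(j+1)^2\qquad(u\ne v)
\end{equation}
for some integer $j\ge0$. A much weaker way to compare $g$ with a linear function is through the ratio
\[
\frac{2G(u)}{u^2}=\int_0^u\frac{g(s)}{s}\,\frac{2s\,ds}{u^2},
\]
a weighted mean of $g(s)/s$, which equals $\lambda$ when $g(u)=\lambda u$. Under \eqref{eq:slopes}, $g(s)-g(0)$ lies between $\alpha s$ and $\beta s$, and therefore
\begin{equation}\label{eq:H}
j^2<\liminf_{|u|\to\infty}\frac{2G(u)}{u^2}\le\limsup_{|u|\to\infty}\frac{2G(u)}{u^2}<(j+1)^2 .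
\end{equation}
The problem posed in \cite{source} is whether \eqref{eq:H} alone, with $g$ merely continuous, gives a $2\pi$-periodic solution for every continuous $h$. A second known result contains a positive answer when $g$ is odd and $ug(u)\ge\theta G(u)>0$ for some $\theta\ge1$ and all large $|u|$. We use neither of the two known results. The linear case suggests that the answer is yes, but the following example shows how little \eqref{eq:H} says about $g$ itself.

\begin{example}\label{ex:osc}
Let $m>0$, $m\notin\Sigma$, and $g(u)=mu(1+\cos u^2)$. Then $G(u)=\frac m2u^2+\frac m2\sin u^2$, so $2G(u)/u^2\to m$ and \eqref{eq:H} holds, while $g(u)/u$ sweeps the whole interval $[0,2m]$ infinitely often. For $g(u)=mu+3u^2\cos u^3$ we have $G(u)=\frac m2u^2+\sin u^3$, and $g(u)/u$ is unbounded above and below.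
\end{example}

The answer is nevertheless yes. For $h\in L^\infty(0,2\pi)$, a $2\pi$-periodic solution means a $2\pi$-periodic $C^1$ function $u$ with $u'$ absolutely continuous that satisfies \eqref{eq:main} almost everywhere. If $h$ is continuous on $[0,2\pi]$, then $u''$ agrees almost everywhere with the continuous function $-g(u)-h$, so $u\in C^2[0,2\pi]$ and the two notions coincide.

\begin{theorem}\label{thm:sym}
Let $j\ge0$ be an integer and let $g$ be continuous and satisfy \eqref{eq:H}. Then \eqref{eq:main} has a $2\pi$-periodic solution for every continuous $h$, and indeed for every $h\in L^\infty(0,2\pi)$.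
\end{theorem}

The method does not need $G$ to behave alike at $+\infty$ and $-\infty$. Write $x^\pm=\max(\pm x,0)$. The model is now $-u''=\mu u^+-\nu u^-$ with $\mu,\nu>0$, whose solutions alternate positive half-waves of length $\pi/\sqrt\mu$ and negative half-waves of length $\pi/\sqrt\nu$. Their frequency is
\begin{equation}\label{eq:omega}
\omega(\mu,\nu)=\frac{2}{\mu^{-1/2}+\nu^{-1/2}},
\end{equation}
which is continuous, increasing in each variable, and satisfies $\omega(\lambda,\lambda)=\sqrt\lambda$. The curves $\omega=k$, that is $\frac1{\sqrt\mu}+\frac1{\sqrt\nu}=\frac2k$, for $k=1,2,\dots$, are the part in $(0,\infty)^2$ of the \emph{Fu\v{c}\'{\i}k spectrum}, the set of $(\mu,\nu)$ for which the model equation has a nonzero $2\pi$-periodic solution (Lemma~\ref{lem:period}).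

\begin{theorem}\label{thm:asym}
Let $g$ be continuous. Put $A_\pm=\liminf_{u\to\pm\infty}2G(u)/u^2$ and $B_\pm=\limsup_{u\to\pm\infty}2G(u)/u^2$, and assume $0<A_\pm\le B_\pm<\infty$. If for some integer $j\ge0$
\[
j<\omega(A_+,A_-)\qquad\text{and}\qquad\omega(B_+,B_-)<j+1,
\]
then \eqref{eq:main} has a $2\pi$-periodic solution for every $h\in L^\infty(0,2\pi)$.
\end{theorem}

Theorem~\ref{thm:asym} contains Theorem~\ref{thm:sym}. It also covers, for instance, $A_+=B_+=9$, $A_-=B_-=1$, where both limits are eigenvalues but $\omega=\frac32$. We prove Theorem~\ref{thm:sym} separately because its minimax step is much shorter. Both theorems are sharp in the following sense.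

\begin{theorem}\label{thm:class}
\emph{(i)} Let $Q=[p_+,q_+]\times[p_-,q_-]\subset(0,\infty)^2$. Equation \eqref{eq:main} has a $2\pi$-periodic solution for every continuous $h$ and every continuous $g$ with
\[
p_\pm\le\liminf_{u\to\pm\infty}\frac{2G(u)}{u^2}\le\limsup_{u\to\pm\infty}\frac{2G(u)}{u^2}\le q_\pm
\]
if and only if $Q$ does not meet $\bigcup_{k\ge1}\{(\mu,\nu):\frac1{\sqrt\mu}+\frac1{\sqrt\nu}=\frac2k\}$.

\emph{(ii)} Let $-\infty<p\le q<\infty$. Equation \eqref{eq:main} has a $2\pi$-periodic solution for every continuous $h$ and every continuous $g$ with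
\[
p\le\liminf_{|u|\to\infty}\frac{2G(u)}{u^2}\le\limsup_{|u|\to\infty}\frac{2G(u)}{u^2}\le q
\]
if and only if $[p,q]\cap\Sigma=\emptyset$.
\end{theorem}

In particular, the strict inequalities in \eqref{eq:H} cannot be replaced by non-strict ones.

Section~\ref{sec:idea} shows the main estimate in a model case. After the preliminaries of Section~\ref{sec:setting}, Section~\ref{sec:trunc} reduces the problem to the case where $g(u)\operatorname{sgn}u$ is bounded below and replaces $g$ by truncations that are linear at infinity. Section~\ref{sec:apriori} bounds the solutions of bounded action. Sections~\ref{sec:sym} and~\ref{sec:asym} produce such solutions by minimax arguments, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.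

\section{The main idea: area instead of time}\label{sec:idea}

A natural plan is to bound all $2\pi$-periodic solutions a priori, by showing that a large orbit needs a time between about $2\pi/(j+1)$ and $2\pi/j$ to turn once around the origin of the phase plane, so that no integer number of turns fits into time $2\pi$. Under \eqref{eq:H} this plan fails. For the first function in Example~\ref{ex:osc} and $h=0$, the constants $u\equiv\sqrt{(2n+1)\pi}$ are $2\pi$-periodic solutions of arbitrarily large size. What distinguishes them is their \emph{action}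
\begin{equation}\label{eq:action}
I(u)=\int_0^{2\pi}\Big(\tfrac12u'^2-G(u)-hu\Big)\,dt,
\end{equation}
which equals $-2\pi G(u)$ and tends to $-\infty$. We shall bound only the solutions whose action is bounded.

Consider the simplest case: $h=0$, $xg(x)>0$ for $x\ne0$, and
\[
\tfrac a2x^2\le G(x)\le\tfrac b2x^2,\qquad j^2<a\le b<(j+1)^2 .
\]
Let $u$ be a nonconstant $2\pi$-periodic solution. Its energy $\frac12u'^2+G(u)$ is a constant $c>0$, and $(x,y)=(u,u')$ runs $N\ge1$ times around the closed curve $\frac12y^2+G(x)=c$, which meets the $x$-axis at two points $x_-<0<x_+$. The time of one turn and the area enclosed are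
\[
\tau(c)=2\int_{x_-}^{x_+}\frac{dx}{\sqrt{2(c-G(x))}},\qquad \mathcal A(c)=2\int_{x_-}^{x_+}\sqrt{2(c-G(x))}\,dx .
\]
The time integral is singular at the turning points, where $c-G(x)\approx g(x_\pm)(x_\pm-x)$, so it depends on $g(x_\pm)$, about which bounds on $G$ say nothing. The area is monotone in $G$: the region $\{\frac12y^2+G(x)\le c\}$ contains the ellipse $\{\frac12y^2+\frac b2x^2\le c\}$ and is contained in the ellipse $\{\frac12y^2+\frac a2x^2\le c\}$, so
\[
\frac{2\pi c}{\sqrt b}\le\mathcal A(c)\le\frac{2\pi c}{\sqrt a}.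
\]
The action sees exactly this area. Since $u'^2\,dt=y\,dx$ along the orbit, $\int_0^{2\pi}u'^2\,dt=N\mathcal A(c)$, and since $\frac12u'^2-G(u)=u'^2-c$,
\[
I(u)=N\mathcal A(c)-2\pi c\in\Big[\,2\pi c\Big(\frac N{\sqrt b}-1\Big),\ 2\pi c\Big(\frac N{\sqrt a}-1\Big)\Big].
\]
If $N\le j$, then $I(u)\le-2\pi c\,(1-j/\sqrt a)$. If $N\ge j+1$, then $I(u)\ge2\pi c\,((j+1)/\sqrt b-1)$. In both cases $|I(u)|\ge\theta c$ with $\theta>0$ depending only on $a,b,j$, so a bound on the action bounds the energy, and $|u|\le\sqrt{2c/a}$.

Three things remain to be done. With forcing, the energy is not constant; it varies by $O(\sqrt c)$, which is negligible. Without the sign condition on $g$, the orbit may turn back and forth far from the origin; this is harmless if $g(u)\operatorname{sgn}u$ is bounded below, and otherwise a solution exists for an elementary reason. Finally, one has to find solutions of bounded action. Minimax methods give critical points together with bounds on their action, but they need a compactness condition; we obtain it by truncating $g$ in a way that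 keeps all constants uniform.

\section{Variational setting and the asymmetric oscillator}\label{sec:setting}

Integrals without limits are over $[0,2\pi]$, and functions of $t$, including $h\in L^\infty(0,2\pi)$, are regarded as $2\pi$-periodic. We put $H=\|h\|_\infty$. Let $X$ be the Hilbert space of $2\pi$-periodic $H^1$ functions with $\langle u,v\rangle=\int(u'v'+uv)$ and norm $\|\cdot\|$, and let $C^0$ be the space of continuous $2\pi$-periodic functions. The embedding $X\subset C^0$ is compact; in particular a bounded sequence in $X$ has a subsequence that converges weakly in $X$ and uniformly.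

For $f\in L^2$ let $Tf\in X$ be defined by $\langle Tf,v\rangle=\int fv$ for all $v\in X$. Then $\|Tf\|\le\|f\|_2$. For $f\in L^\infty$, the equation $u=Tf$ says that $u'$ has the weak derivative $u-f$ on the circle, that is, $u$ is a $2\pi$-periodic solution of $-u''+u=f$. For every continuous $g$, the action \eqref{eq:action} is of class $C^1$ on $X$, because $X\subset C^0$, and $I'(u)v=\int(u'v'-g(u)v-hv)$. Hence
\begin{equation}\label{eq:grad}
\nabla I(u)=u-T\big(u+g(u)+h\big),
\end{equation}
and the critical points of $I$ are the $2\pi$-periodic solutions of \eqref{eq:main}.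

Bold letters denote points $\mathbf s=(\mu,\nu)$ of $(0,\infty)^2$, ordered componentwise. Put
\[
\ell_{\mathbf s}(x)=\mu x^+-\nu x^-,\qquad P_{\mathbf s}(x)=\tfrac\mu2(x^+)^2+\tfrac\nu2(x^-)^2,\qquad J_{\mathbf s}(u)=\int\Big(\tfrac12u'^2-P_{\mathbf s}(u)\Big).
\]
Thus $P_{\mathbf s}'=\ell_{\mathbf s}$, and $J_{\mathbf s}$ is the action for $g=\ell_{\mathbf s}$, $h=0$. By \eqref{eq:grad}, $\nabla J_{\mathbf s}(u)=u-T(u+\ell_{\mathbf s}(u))$; this map is Lipschitz on $X$ and positively homogeneous of degree $1$, while $J_{\mathbf s}$ is positively homogeneous of degree $2$. From $x\ell_{\mathbf s}(x)=2P_{\mathbf s}(x)$ we get $\langle\nabla J_{\mathbf s}(u),u\rangle=2J_{\mathbf s}(u)$.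

\begin{lemma}\label{lem:period}
Every nonzero solution of $v''+\ell_{\mathbf s}(v)=0$ on $\mathbb R$ is periodic with minimal period $\pi/\sqrt\mu+\pi/\sqrt\nu=2\pi/\omega(\mathbf s)$. Hence all solutions are $2\pi$-periodic if $\omega(\mathbf s)$ is an integer, and $J_{\mathbf s}$ has no nonzero critical point otherwise.
\end{lemma}

\begin{proof}
Since $\ell_{\mathbf s}$ is Lipschitz, solutions are determined by their initial data. For $A>0$ let $w_A(\tau)=A\mu^{-1/2}\sin(\sqrt\mu\,\tau)$ on $[0,\pi/\sqrt\mu]$ and $w_A(\tau)=-A\nu^{-1/2}\sin(\sqrt\nu\,(\tau-\pi/\sqrt\mu))$ on $[\pi/\sqrt\mu,\pi/\sqrt\mu+\pi/\sqrt\nu]$. The slopes at the three zeros are $A,-A,A$, so the periodic extension of $w_A$ is a solution, with exactly one upward zero per period. A nonzero solution $v$ has a zero $t_0$, since otherwise it would be a solution without zeros of $v''+\mu v=0$ or $v''+\nu v=0$ on $\mathbb R$. By uniqueness $v'(t_0)\neq0$, and $v$ is a translate of $w_A$ with $A=|v'(t_0)|$.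
\end{proof}

The next lemma makes the last assertion quantitative. It yields the compactness condition in Section~\ref{sec:trunc} and the deformations in Section~\ref{sec:asym}.

\begin{lemma}\label{lem:gradbound}
Let $\Lambda\subset(0,\infty)^2$ be a compact set on which $\omega$ takes no integer value. There is $\delta_0>0$ with $\|\nabla J_{\mathbf s}(u)\|\ge\delta_0\|u\|$ for all $\mathbf s\in\Lambda$ and $u\in X$.
\end{lemma}

\begin{proof}
Otherwise, by homogeneity, there are $\mathbf s_n\in\Lambda$ and $u_n$ with $\|u_n\|=1$ and $\nabla J_{\mathbf s_n}(u_n)\to0$. Along a subsequence $\mathbf s_n\to\mathbf s\in\Lambda$ and $u_n\to u$ uniformly. Then $u_n+\ell_{\mathbf s_n}(u_n)\to u+\ell_{\mathbf s}(u)$ uniformly, so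
\[
u_n=\nabla J_{\mathbf s_n}(u_n)+T\big(u_n+\ell_{\mathbf s_n}(u_n)\big)\longrightarrow T\big(u+\ell_{\mathbf s}(u)\big)\quad\text{in }X.
\]
The limit is $u$, so $\|u\|=1$ and $\nabla J_{\mathbf s}(u)=0$, contrary to Lemma~\ref{lem:period}.
\end{proof}

The asymptotic hypotheses enter through the two-sided bound
\begin{equation}\label{eq:pinch}
P_{\mathbf a}(x)-C_0\le G(x)\le P_{\mathbf b}(x)+C_0\qquad(x\in\mathbb R),
\end{equation}
with $\mathbf a=(a_+,a_-)\le\mathbf b=(b_+,b_-)$ and $C_0\ge0$. In the notation of Theorem~\ref{thm:asym}, if $0<a_\pm<A_\pm$ and $b_\pm>B_\pm$, then $P_{\mathbf a}\le G\le P_{\mathbf b}$ outside a compact interval, and \eqref{eq:pinch} follows for some $C_0$ by continuity.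

We shall use the \emph{reflection} $u\mapsto-u$, $g\mapsto-g(-\,\cdot)$, $h\mapsto-h$. It preserves \eqref{eq:main} and the action, replaces $G(x)$ by $G(-x)$, and exchanges the indices $+$ and $-$ in \eqref{eq:pinch}. It reduces statements about $x\le0$ to statements about $x\ge0$.

\section{A one-sided bound on $g$, and truncation}\label{sec:trunc}

By \eqref{eq:pinch}, $g$ is large and positive on average on the right half-line. If it nevertheless drops below $-H$ far out, then two constants form an ordered pair of a lower and an upper solution, and a solution is trapped between them.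

\begin{lemma}\label{lem:lowup}
If there are $\alpha<\beta$ with $g(\alpha)\ge H$ and $g(\beta)\le-H$, then \eqref{eq:main} has a $2\pi$-periodic solution.
\end{lemma}

\begin{proof}
Let $\gamma(x)=\max(\alpha,\min(x,\beta))$. The map $v\mapsto T(g(\gamma(v))+\gamma(v)+h)$ is continuous from $C^0$ to $C^0$, and its image is bounded in $X$, hence relatively compact in $C^0$. By Schauder's theorem (a continuous map of a Banach space into itself with relatively compact image has a fixed point) there is a $2\pi$-periodic solution of
\[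
-u''+u=g(\gamma(u))+\gamma(u)+h .
\]
On the open set $\{u<\alpha\}$ we have $-u''=(g(\alpha)+h)+(\alpha-u)>0$ almost everywhere. This set is not the whole circle, because $\int u''=0$. If it is nonempty, a component is an interval with $u=\alpha$ at both ends on which $u$ is concave, so $u\ge\alpha$ there, a contradiction. Hence $u\ge\alpha$. On $\{u>\beta\}$ we have $-u''=(g(\beta)+h)+(\beta-u)<0$, and the same argument with convexity gives $u\le\beta$. Thus $\gamma(u)=u$ and $u$ solves \eqref{eq:main}.
\end{proof}

\begin{lemma}\label{lem:dich}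
Assume \eqref{eq:pinch}. Either \eqref{eq:main} has a $2\pi$-periodic solution, or there is $K\ge0$ with
\begin{equation}\label{eq:onesided}
g(x)\ge-K\ \ (x\ge0),\qquad g(x)\le K\ \ (x\le0).
\end{equation}
\end{lemma}

\begin{proof}
Suppose that no pair $\alpha<\beta$ as in Lemma~\ref{lem:lowup} exists. There is $\alpha_0>0$ with $g(\alpha_0)\ge H$, since otherwise $G(x)\le Hx$ for $x>0$, contrary to the lower bound in \eqref{eq:pinch}. Hence $g(x)>-H$ for all $x>\alpha_0$. There is $\beta_0<0$ with $g(\beta_0)\le-H$, since otherwise $G(x)=-\int_x^0g\le H|x|$ for $x<0$. Hence $g(x)<H$ for all $x<\beta_0$. Take $K=\max(H,\max_{[\beta_0,\alpha_0]}|g|)$.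
\end{proof}

The second function in Example~\ref{ex:osc} falls under Lemma~\ref{lem:lowup} for every $h$. The first satisfies \eqref{eq:onesided} with $K=0$ and admits no pair $\alpha<\beta$ when $H>0$.

A $C^1$ functional $\mathcal I$ on $X$ satisfies the \emph{Palais--Smale condition} if every sequence $(u_n)$ with $\mathcal I(u_n)$ bounded and $\nabla\mathcal I(u_n)\to0$ has a convergent subsequence. To have this condition we replace $g$ outside $[-R,R]$ by a nonresonant piecewise linear function. The bounds \eqref{eq:pinch} and \eqref{eq:onesided} must survive with constants independent of $R$, and this rules out the obvious continuation $g(R)+m(x-R)$: for the first function in Example~\ref{ex:osc} and $R^2=(2n+1)\pi$, its primitive at $x=2R$ is $mR^2$, so the ratio $2G/x^2$ drops from $m$ to $m/2$, which for $m=\frac32$ leaves the interval $(1,4)$. Instead we move from $g(R)$ to $mx$ on an interval so short that the primitive changes by at most $1$.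

Assume \eqref{eq:pinch} and \eqref{eq:onesided}, and let $\mathbf m=(m_+,m_-)=\frac12(\mathbf a+\mathbf b)$. For $R\ge1$ choose $\eta\in(0,1]$ with
\begin{equation}\label{eq:eta}
\eta\,\big[\,|g(R)|+|g(-R)|+(m_++m_-)(R+1)\,\big]\le1 .
\end{equation}
Let $g_R$ be the continuous function that equals $g$ on $[-R,R]$, equals $\ell_{\mathbf m}$ for $|x|\ge R+\eta$, and is affine on $[R,R+\eta]$ and on $[-R-\eta,-R]$. Let $G_R(x)=\int_0^xg_R$, and let $I_R$ be the action \eqref{eq:action} with $G_R$ in place of $G$.

\begin{lemma}\label{lem:trunc}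
Let $C_1=C_0+2$. For all $R\ge1$, $g_R$ satisfies \eqref{eq:onesided} with the same $K$, and $P_{\mathbf a}-C_1\le G_R\le P_{\mathbf b}+C_1$ on $\mathbb R$. Consequently, for all $u\in X$,
\begin{equation}\label{eq:sandwich}
J_{\mathbf b}(u)-2\pi C_1-\sqrt{2\pi}H\|u\|_2\le I_R(u)\le J_{\mathbf a}(u)+2\pi C_1+\sqrt{2\pi}H\|u\|_2 .
\end{equation}
\end{lemma}

\begin{proof}
By reflection it suffices to treat $x\ge0$, and on $[0,R]$ there is nothing to prove. On $[R,R+\eta]$, $g_R$ is a convex combination of $g(R)\ge-K$ and $m_+(R+\eta)>0$, so $g_R\ge-K$; for $x\ge R+\eta$, $g_R>0$. For $x\in[R,R+\eta]$, \eqref{eq:eta} gives $|G_R(x)-G(R)|\le\eta\max(|g(R)|,m_+(R+1))\le1$ and $\frac{a_+}2(x^2-R^2)\le a_+\eta(R+1)\le1$. Therefore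
\[
\tfrac{a_+}2x^2-C_0-2\le\tfrac{a_+}2R^2-C_0-1\le G_R(x)\le\tfrac{b_+}2R^2+C_0+1\le\tfrac{b_+}2x^2+C_1 .
\]
For $x\ge R+\eta$ we have $G_R(x)=G_R(R+\eta)+\frac{m_+}2(x^2-(R+\eta)^2)$ with $a_+\le m_+\le b_+$, so both bounds persist. Finally $|\int hu|\le\sqrt{2\pi}H\|u\|_2$.
\end{proof}

\begin{lemma}\label{lem:PS}
If $\omega(\mathbf m)$ is not an integer, then $I_R$ satisfies the Palais--Smale condition for every $R\ge1$.
\end{lemma}

\begin{proof}
The function $r=g_R-\ell_{\mathbf m}$ is continuous with compact support, and $\nabla I_R(u)=\nabla J_{\mathbf m}(u)-T(r(u)+h)$ by \eqref{eq:grad}. Let $\nabla I_R(u_n)\to0$. Lemma~\ref{lem:gradbound} with $\Lambda=\{\mathbf m\}$ gives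
\[
\delta_0\|u_n\|\le\|\nabla I_R(u_n)\|+\sqrt{2\pi}\,(\|r\|_\infty+H),
\]
so $(u_n)$ is bounded and a subsequence converges uniformly to some $u$. Then $u_n=\nabla I_R(u_n)+T(u_n+g_R(u_n)+h)$ converges in $X$ to $T(u+g_R(u)+h)$.
\end{proof}

\section{Solutions of bounded action are bounded}\label{sec:apriori}

We now carry out the computation of Section~\ref{sec:idea} in general. The region enclosed by the level $c$ of $\frac12y^2+P_{\mathbf s}(x)$ consists of two half-ellipses and has area $\pi c/\sqrt\mu+\pi c/\sqrt\nu=2\pi c/\omega(\mathbf s)$; this is how $\omega$ enters.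

\begin{proposition}\label{prop:apriori}
Let $\mathbf a\le\mathbf b$ and $j<\omega(\mathbf a)\le\omega(\mathbf b)<j+1$ for an integer $j\ge0$. Let $C,K,H,D\ge0$. There is $\rho_*$, depending only on $\mathbf a,\mathbf b,C,K,H,D$, with the following property. If $g$ is continuous and satisfies \eqref{eq:onesided} and $P_{\mathbf a}-C\le G\le P_{\mathbf b}+C$, if $\|h\|_\infty\le H$, and if $u$ is a $2\pi$-periodic solution of \eqref{eq:main} with $|I(u)|\le D$, then $\|u\|_\infty\le\rho_*$.
\end{proposition}

\begin{proof}
Let $V=G+C$, so that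
\begin{equation}\label{eq:V}
P_{\mathbf a}\le V\le P_{\mathbf b}+2C,\qquad V(0)=C .
\end{equation}

\emph{Step 1: the energy is almost constant.} Let $E(t)=\frac12u'(t)^2+V(u(t))\ge0$ and $c=\max E$. The function $E$ is absolutely continuous and $E'=u'(u''+g(u))=-hu'$, so $|E'|\le H\sqrt{2E}$ almost everywhere. For $\varepsilon>0$ this gives $|(\sqrt{E+\varepsilon})'|\le H/\sqrt2$. Integrating over at most one period and letting $\varepsilon\to0$, we get $\sqrt{E(t)}\ge\sqrt c-\sqrt2\pi H$. Squaring when the right side is positive, we obtain in all cases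
\begin{equation}\label{eq:energy}
c-\kappa\sqrt c\le E(t)\le c\quad\text{for all }t,\qquad\kappa=2\sqrt2\,\pi H .
\end{equation}
With $\underline a=\min(a_+,a_-)$, \eqref{eq:V} gives $\frac12\underline a\,u^2\le V(u)\le c$, that is
\begin{equation}\label{eq:sup}
\|u\|_\infty\le\sqrt{2c/\underline a}.
\end{equation}
So it suffices to bound $c$. Put $c'=c-\kappa\sqrt c-2C$; we may assume $c'>0$.

\emph{Step 2: the action determines $\int u'^2$.} Since $\frac12u'^2-G(u)=u'^2-E+C$, we have $\int u'^2=I(u)+\int E-2\pi C+\int hu$. By \eqref{eq:energy}, \eqref{eq:sup} and $|I(u)|\le D$,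
\begin{equation}\label{eq:kinetic}
\Big|\int u'^2-2\pi c\Big|\le e(c):=D+2\pi C+2\pi\big(\kappa+H\sqrt{2/\underline a}\,\big)\sqrt c .
\end{equation}

\emph{Step 3: beyond a turning point the motion is slow.} Call $s$ a \emph{critical time} if $u'(s)=0$. Then $V(u(s))=E(s)\ge c-\kappa\sqrt c$. Suppose $u(s)\ge0$ and let $t$ be a time with $u(t)\ge u(s)$. Since $V'=g\ge-K$ on $[0,\infty)$, \eqref{eq:sup} gives $V(u(t))\ge V(u(s))-K\sqrt{2c/\underline a}$, and therefore
\begin{equation}\label{eq:slow}
u'(t)^2=2\big(E(t)-V(u(t))\big)\le2\kappa'\sqrt c,\qquad\kappa'=\kappa+K\sqrt{2/\underline a}.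
\end{equation}
By reflection, \eqref{eq:slow} also holds if $u(t)\le u(s)\le0$.

\emph{Step 4: excursions.} At a zero of $u$ we have $\frac12u'^2=E-C\ge c'>0$. So all zeros are simple. They are finite in number on the circle, because at an accumulation point $u=u'=0$; and $u$ changes sign at each of them, so their number is even, say $2N$. We claim that
\begin{equation}\label{eq:area}
N\,\frac{2\pi c'}{\omega(\mathbf b)}\le\int u'^2\le N\,\frac{2\pi c}{\omega(\mathbf a)}+4\pi\kappa'\sqrt c .
\end{equation}

Let $N=0$, and by reflection let $u>0$. The minimum of $u$ over the circle is attained at a critical time $s$, so \eqref{eq:slow} holds for all $t$, and \eqref{eq:area} follows.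

Let $N\ge1$. The zeros cut the circle into $N$ positive and $N$ negative excursions. Let $(t_1,t_2)$ be a positive one: $u(t_1)=u(t_2)=0$ and $u>0$ in between. The critical times in $[t_1,t_2]$ form a closed set, nonempty by Rolle's theorem, that contains neither $t_1$ nor $t_2$. Let $s_1\le s_2$ be the first and the last of them.

On the middle part $[s_1,s_2]$, the minimum of $u$ is attained at an endpoint or at an interior point, in either case at a critical time. So \eqref{eq:slow} holds on $[s_1,s_2]$.

On the rising part, $u'>0$ on $[t_1,s_1)$, so $x=u(t)$ is an admissible change of variable from $[t_1,s_1]$ onto $[0,r_1]$, where $r_1=u(s_1)$, and $\int_{t_1}^{s_1}u'^2\,dt=\int_0^{r_1}u'\,dx$. By \eqref{eq:V} and \eqref{eq:energy}, at the time when $u=x$,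
\begin{equation}\label{eq:ell}
2c'-b_+x^2\le u'^2=2(E-V(x))\le2c-a_+x^2 .
\end{equation}
At $x=r_1$, where $u'=0$, this gives $\sqrt{2c'/b_+}\le r_1\le\sqrt{2c/a_+}$. For $\lambda,z>0$ the integral $\int_0^{\sqrt{2z/\lambda}}\sqrt{2z-\lambda x^2}\,dx$ is the area of a quarter of the ellipse with semi-axes $\sqrt{2z/\lambda}$ and $\sqrt{2z}$, which is $\pi z/(2\sqrt\lambda)$. Hence
\begin{equation}\label{eq:quarter}
\frac{\pi c'}{2\sqrt{b_+}}\le\int_{t_1}^{s_1}u'^2\,dt\le\frac{\pi c}{2\sqrt{a_+}} .
\end{equation}
On the falling part, $u'<0$ on $(s_2,t_2]$ and $\int_{s_2}^{t_2}u'^2\,dt=\int_0^{r_2}|u'|\,dx$ with $r_2=u(s_2)$; since \eqref{eq:ell} holds there too, so does \eqref{eq:quarter}. By reflection, the two monotone parts of a negative excursion satisfy \eqref{eq:quarter} with $a_-,b_-$, and its middle part satisfies \eqref{eq:slow}. The $4N$ monotone parts together contribute between $N\pi c'(b_+^{-1/2}+b_-^{-1/2})$ and $N\pi c(a_+^{-1/2}+a_-^{-1/2})$. The middle parts are disjoint, so they contribute between $0$ and $2\pi\cdot2\kappa'\sqrt c$. By \eqref{eq:omega}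 this is \eqref{eq:area}.

\emph{Step 5: conclusion.} From \eqref{eq:kinetic} and \eqref{eq:area},
\[
\omega(\mathbf a)\,\frac{2\pi c-e(c)-4\pi\kappa'\sqrt c}{2\pi c}\le N\le\omega(\mathbf b)\,\frac{2\pi c+e(c)}{2\pi c'} .
\]
The two bounds are functions of $c$ and of the listed constants only, and they tend to $\omega(\mathbf a)>j$ and $\omega(\mathbf b)<j+1$ as $c\to\infty$. So there is $c_*$, depending only on these constants, such that $c>c_*$ implies $c'>0$ and $j<N<j+1$, which is impossible. Hence $c\le c_*$, and $\rho_*=\sqrt{2c_*/\underline a}$ works by \eqref{eq:sup}.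
\end{proof}

\begin{remark}
The bound on the action is used only in Step~2, and the constant solutions in Section~\ref{sec:idea} show that it cannot be omitted. The bound \eqref{eq:onesided} is used only in Step~3. It excludes deep wells of $V$ away from the origin, in which $u$ could gather kinetic energy without crossing zero, so that $N$ would no longer control $\int u'^2$. If $V$ drops by $\varepsilon c$ within $[0,\sqrt{2c/\underline a}\,]$, then $g\le-\varepsilon\sqrt{\underline a c/2}$ somewhere in this interval by the mean value theorem; deep wells at large energies thus lead to Lemma~\ref{lem:lowup}.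
\end{remark}

\begin{corollary}\label{cor:red}
Let $g$ satisfy \eqref{eq:pinch} and \eqref{eq:onesided} with $j<\omega(\mathbf a)\le\omega(\mathbf b)<j+1$. If there is $D$ such that for every $R\ge1$ the functional $I_R$ has a critical point $u_R$ with $|I_R(u_R)|\le D$, then \eqref{eq:main} has a $2\pi$-periodic solution.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:trunc}, Proposition~\ref{prop:apriori} applies to $g_R$ with $C=C_1$, and gives $\|u_R\|_\infty\le\rho_*$ with $\rho_*$ independent of $R$. For $R>\max(\rho_*,1)$ we have $g_R(u_R)=g(u_R)$.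
\end{proof}

\section{The symmetric case}\label{sec:sym}

Let $X^-$ be the span of $1$ and $\cos kt,\sin kt$ for $1\le k\le j$, of dimension $2j+1$, and let $X^+$ be its orthogonal complement in $X$, the closed span of the modes $k\ge j+1$. By Parseval's identity $\int u'^2\le j^2\|u\|_2^2$ on $X^-$ and $\int u'^2\ge(j+1)^2\|u\|_2^2$ on $X^+$. Since $J_{(\lambda,\lambda)}(u)=\frac12\int(u'^2-\lambda u^2)$,
\begin{equation}\label{eq:split}
J_{(\lambda,\lambda)}(u)\le-\tfrac{\lambda-j^2}2\|u\|_2^2\ \ (u\in X^-),\qquad J_{(\lambda,\lambda)}(u)\ge\tfrac{(j+1)^2-\lambda}2\|u\|_2^2\ \ (u\in X^+).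
\end{equation}
This is the geometry of Rabinowitz's Saddle Point Theorem \cite[Thm.~4.6]{Rab}, which we recall in the form needed. \emph{Let $X=X^-\oplus X^+$ with $0<\dim X^-<\infty$, let $B_\rho$ be the closed ball of radius $\rho$ about $0$ in $X^-$ with boundary sphere $\partial B_\rho$, and let $\mathcal I\in C^1(X,\mathbb R)$ satisfy the Palais--Smale condition and $\max_{\partial B_\rho}\mathcal I<\inf_{X^+}\mathcal I$. Then $c=\inf_\Phi\max_{B_\rho}\mathcal I\circ\Phi$, the infimum over all continuous $\Phi:B_\rho\to X$ that are the identity on $\partial B_\rho$, is a critical value of $\mathcal I$, and $c\ge\inf_{X^+}\mathcal I$.} Taking for $\Phi$ the identity gives $c\le\sup_{X^-}\mathcal I$.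

\begin{proof}[Proof of Theorem~\ref{thm:sym}]
Choose $a<b$ in $(j^2,(j+1)^2)$, with $a$ below the lower limit and $b$ above the upper limit in \eqref{eq:H}. Then \eqref{eq:pinch} holds with $\mathbf a=(a,a)$, $\mathbf b=(b,b)$, and $j<\omega(\mathbf a)=\sqrt a\le\sqrt b=\omega(\mathbf b)<j+1$. By Lemma~\ref{lem:dich} we may assume \eqref{eq:onesided}. As $\omega(\mathbf a)\le\omega(\mathbf m)\le\omega(\mathbf b)$, Lemma~\ref{lem:PS} applies. By \eqref{eq:sandwich} and \eqref{eq:split},
\begin{align*}
I_R(u)&\le-\tfrac{a-j^2}2\|u\|_2^2+\sqrt{2\pi}H\|u\|_2+2\pi C_1&&(u\in X^-),\\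
I_R(u)&\ge\tfrac{(j+1)^2-b}2\|u\|_2^2-\sqrt{2\pi}H\|u\|_2-2\pi C_1&&(u\in X^+).
\end{align*}
The right sides are quadratic polynomials in $\|u\|_2$ that do not depend on $R$, with negative and positive leading coefficient respectively. So there are $D_1,D_2\ge0$ independent of $R$ with $I_R\ge-D_1$ on $X^+$ and $I_R\le D_2$ on $X^-$. Since $\|u\|^2\le(1+j^2)\|u\|_2^2$ on $X^-$, there is $\rho$ with $I_R\le-D_1-1$ on $\partial B_\rho$. The Saddle Point Theorem gives a critical point $u_R$ with $-D_1\le I_R(u_R)\le D_2$, and Corollary~\ref{cor:red} applies with $D=\max(D_1,D_2)$.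
\end{proof}

\section{The asymmetric case}\label{sec:asym}

Off the diagonal the splitting $X^-\oplus X^+$ no longer fits. For $\mathbf s=(9,1)$, where $\omega=\frac32$ and $j=1$, the function $\cos2t$ lies in $X^+$, but $J_{\mathbf s}(\cos2t)=\frac12(4\pi-\frac{9\pi}2-\frac\pi2)<0$, so $J_{\mathbf s}$ is unbounded below on $X^+$. We replace $X^+$ by a cone $\{J_{\mathbf q}\ge0\}$, on which a lower bound is automatic, and the unit sphere of $X^-$ by a deformed sphere on which $J_{\mathbf a}<0$. The point is to show that the two still link: every ball spanning the deformed sphere meets the cone.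

Let $S$ be the unit sphere of $X$, let $M_{\mathbf s}=\{u\in S:J_{\mathbf s}(u)<0\}$, and let $\mathcal R_j=\{\mathbf s:j<\omega(\mathbf s)<j+1\}$. If $\mathbf s\le\mathbf t$, then $J_{\mathbf s}\ge J_{\mathbf t}$, so $M_{\mathbf s}\subset M_{\mathbf t}$. With $|\cdot|_\infty$ the maximum norm on $\mathbb R^2$, and since $\|u\|_2\le1$ on $S$,
\begin{equation}\label{eq:Jclose}
\sup_S|J_{\mathbf s}-J_{\mathbf t}|\le\tfrac12|\mathbf s-\mathbf t|_\infty .
\end{equation}
For $\mathbf s\in\mathcal R_j$, the level $0$ of $J_{\mathbf s}|_S$ contains no critical point, so the topology of $M_{\mathbf s}$ should not change while $\mathbf s$ moves in $\mathcal R_j$; on the diagonal it can be read off from \eqref{eq:split}. We write $\simeq$ for homotopy of maps. A map $\theta:Y\to Z$ is a \emph{homotopy equivalence} if there is $\theta':Z\to Y$ with $\theta'\theta\simeq\mathrm{id}_Y$ and $\theta\theta'\simeq\mathrm{id}_Z$; compositions of homotopy equivalences, and maps homotopic to one, are homotopy equivalences. A map is \emph{null-homotopic} if it is homotopic to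 a constant. The identity map of a finite-dimensional sphere is not null-homotopic (Brouwer).

\begin{lemma}\label{lem:deform}
Let $\Lambda\subset\mathcal R_j$ be compact. There is $\delta>0$ such that for all $\mathbf s,\mathbf t\in\Lambda$ with $|\mathbf s-\mathbf t|_\infty\le\frac23\delta$ there is a homotopy equivalence $M_{\mathbf s}\to M_{\mathbf t}$, and if moreover $\mathbf s\le\mathbf t$, the inclusion $M_{\mathbf s}\to M_{\mathbf t}$ is a homotopy equivalence.
\end{lemma}

\begin{proof}
\emph{The flow.} For $\mathbf s\in\Lambda$ let $W_{\mathbf s}(u)=-\nabla J_{\mathbf s}(u)+2J_{\mathbf s}(u)u$; on $S$ this is minus the component of the gradient tangent to $S$. The field $W_{\mathbf s}$ is Lipschitz on bounded subsets of $X$, so $\dot\sigma=W_{\mathbf s}(\sigma)$ has unique local solutions that depend continuously on the initial value. From $\langle W_{\mathbf s}(u),u\rangle=-2J_{\mathbf s}(u)(1-\|u\|^2)$ we see that $y=1-\|\sigma\|^2$ satisfies $\dot y=4J_{\mathbf s}(\sigma)y$, so $S$ is invariant. As $W_{\mathbf s}$ is bounded on $S$, we get a global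 continuous flow $\sigma_{\mathbf s}^\tau$ on $S$. On $S$ we have $\langle\nabla J_{\mathbf s},W_{\mathbf s}\rangle=-\|\nabla J_{\mathbf s}\|^2+4J_{\mathbf s}^2=-\|W_{\mathbf s}\|^2$, so $J_{\mathbf s}$ decreases along the flow at the rate $\|W_{\mathbf s}\|^2$. In particular $\sigma_{\mathbf s}^\tau(M_{\mathbf s})\subset M_{\mathbf s}$ for $\tau\ge0$.

\emph{Pushing $M_{\mathbf s}$ below a negative level.} Let $\delta=\delta_0/3$ with $\delta_0$ from Lemma~\ref{lem:gradbound}, and $\tau_0=1/\delta$. If $u\in S$ and $|J_{\mathbf s}(u)|\le\delta$, then $\|W_{\mathbf s}(u)\|\ge\delta_0-2\delta=\delta$. We claim that $J_{\mathbf s}\le-\delta$ on $\sigma_{\mathbf s}^{\tau_0}(M_{\mathbf s})$. Otherwise some orbit has $-\delta<J_{\mathbf s}<0$ for $0\le\tau\le\tau_0$, while $J_{\mathbf s}$ drops by at least $\delta^2\tau_0=\delta$ along it, which is absurd.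

\emph{The equivalence.} Let $|\mathbf s-\mathbf t|_\infty\le\frac23\delta$, so that $|J_{\mathbf s}-J_{\mathbf t}|\le\delta/3$ on $S$ by \eqref{eq:Jclose}. Then $J_{\mathbf t}\le-\frac23\delta$ on $\sigma_{\mathbf s}^{\tau_0}(M_{\mathbf s})$, so $\theta=\sigma_{\mathbf s}^{\tau_0}$ maps $M_{\mathbf s}$ into $M_{\mathbf t}$; by symmetry $\theta'=\sigma_{\mathbf t}^{\tau_0}$ maps $M_{\mathbf t}$ into $M_{\mathbf s}$. For $u\in M_{\mathbf s}$ and $r\in[0,1]$, at the point $\sigma_{\mathbf t}^{r\tau_0}\sigma_{\mathbf s}^{\tau_0}u$ we have $J_{\mathbf t}\le-\frac23\delta$, hence $J_{\mathbf s}\le-\frac13\delta$. This is a homotopy in $M_{\mathbf s}$ from $\sigma_{\mathbf s}^{\tau_0}$ to $\theta'\theta$, and $\sigma_{\mathbf s}^{r\tau_0}$ is a homotopy in $M_{\mathbf s}$ from the identity to $\sigma_{\mathbf s}^{\tau_0}$. So $\theta'\theta\simeq\mathrm{id}$, and exchanging $\mathbf s$ and $\mathbf t$ gives $\theta\theta'\simeq\mathrm{id}$. If $\mathbf s\le\mathbf t$, then $\sigma_{\mathbf s}^{r\tau_0}$ takes values in $M_{\mathbf s}\subset M_{\mathbf t}$ and is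 a homotopy from the inclusion to $\theta$.
\end{proof}

Let $B=\{x\in X^-:\|x\|\le1\}$ and $\partial B=S\cap X^-$, a sphere of dimension $2j$.

\begin{lemma}\label{lem:link}
Let $\mathbf a\le\mathbf q$ be points of $\mathcal R_j$. There is a continuous map $\varphi:\partial B\to M_{\mathbf a}$ that is not null-homotopic as a map into $M_{\mathbf q}$.
\end{lemma}

\begin{proof}
The segment from $\mathbf a$ to $\mathbf q$ lies in $\mathcal R_j$, because $\omega$ is increasing in each variable. Take it as $\Lambda$ in Lemma~\ref{lem:deform} and divide it into steps $\mathbf a=\mathbf s_0\le\dots\le\mathbf s_n=\mathbf q$ of size at most $\frac23\delta$. The inclusion $\kappa:M_{\mathbf a}\to M_{\mathbf q}$ is the composition of the inclusions $M_{\mathbf s_{i-1}}\to M_{\mathbf s_i}$, hence a homotopy equivalence.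

Let $\lambda=\omega(\mathbf a)^2\in(j^2,(j+1)^2)$. In the coordinates $(\mu^{-1/2},\nu^{-1/2})$ the level set $\{\omega=\omega(\mathbf a)\}\subset\mathcal R_j$ is a line segment, so it contains a compact arc from $(\lambda,\lambda)$ to $\mathbf a$. Taking this arc as $\Lambda$ and composing the equivalences along a fine partition, we get a homotopy equivalence $\psi:M_{(\lambda,\lambda)}\to M_{\mathbf a}$.

By \eqref{eq:split}, $\partial B\subset M_{(\lambda,\lambda)}$ and $M_{(\lambda,\lambda)}\cap X^+=\emptyset$. Let $\iota:\partial B\to M_{(\lambda,\lambda)}$ be the inclusion and $\Pi$ the orthogonal projection onto $X^-$, whose kernel is $X^+$. Then $\pi(u)=\Pi u/\|\Pi u\|$ defines a continuous map $M_{(\lambda,\lambda)}\to\partial B$ with $\pi\iota=\mathrm{id}$, so $\iota$ is not null-homotopic. Put $\varphi=\psi\iota$, and let $\chi$ be a homotopy inverse of $\kappa\psi$. If $\kappa\varphi$ were null-homotopic, so would be $\chi\kappa\psi\iota\simeq\iota$.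
\end{proof}

We use the general minimax principle \cite[Thms.~2.8--2.9]{Willem} in the following form. \emph{Let $\Phi_0:\partial B\to X$ be continuous, let $\Gamma$ be the set of continuous maps $\Phi:B\to X$ that extend $\Phi_0$, and let $\mathcal I\in C^1(X,\mathbb R)$ satisfy the Palais--Smale condition. If $c=\inf_{\Phi\in\Gamma}\max_B\mathcal I\circ\Phi$ is larger than $\max_{\partial B}\mathcal I\circ\Phi_0$, then $c$ is a critical value of $\mathcal I$.}

\begin{proof}[Proof of Theorem~\ref{thm:asym}]
By continuity of $\omega$ choose $0<a_\pm<A_\pm$ and $B_\pm<b_\pm<q_\pm$ with $j<\omega(\mathbf a)$ and $\omega(\mathbf q)<j+1$, where $\mathbf q=(q_+,q_-)$. Then $\mathbf a\le\mathbf m\le\mathbf b\le\mathbf q$ all lie in $\mathcal R_j$, and \eqref{eq:pinch} holds. By Lemma~\ref{lem:dich} we may assume \eqref{eq:onesided}, and $I_R$ satisfies the Palais--Smale condition by Lemma~\ref{lem:PS}. Let $\varphi$ be given by Lemma~\ref{lem:link}; it does not depend on $R$.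

\emph{Lower bound on the cone.} The gap between $\mathbf b$ and $\mathbf q$ absorbs the forcing term. Let $\varepsilon=\frac12\min(q_+-b_+,q_--b_-)>0$. Then $J_{\mathbf b}(u)\ge J_{\mathbf q}(u)+\varepsilon\|u\|_2^2$, so by \eqref{eq:sandwich}, if $J_{\mathbf q}(u)\ge0$,
\[
I_R(u)\ge\varepsilon\|u\|_2^2-\sqrt{2\pi}H\|u\|_2-2\pi C_1\ge-D_1,\qquad D_1=\frac{\pi H^2}{2\varepsilon}+2\pi C_1 .
\]

\emph{Upper bound on the rays through $\varphi(\partial B)$.} On the compact set $\varphi(\partial B)\subset M_{\mathbf a}$ we have $J_{\mathbf a}\le-\eta_0$ for some $\eta_0>0$. By \eqref{eq:sandwich} and homogeneity, for $x\in\partial B$ and $z\ge0$,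
\[
I_R(z\varphi(x))\le-\eta_0z^2+\sqrt{2\pi}Hz+2\pi C_1\le D_2,\qquad D_2=\frac{\pi H^2}{2\eta_0}+2\pi C_1 .
\]
Fix $\rho>0$ such that the middle expression is at most $-D_1-1$ for $z=\rho$, and let $\Phi_0=\rho\varphi$.

\emph{Linking.} Every $\Phi\in\Gamma$ meets $\{J_{\mathbf q}\ge0\}$. Otherwise $J_{\mathbf q}(\Phi)<0$ on $B$, so $\Phi$ does not vanish, $\tilde\Phi=\Phi/\|\Phi\|$ maps $B$ into $M_{\mathbf q}$ and extends $\varphi$, and $(x,r)\mapsto\tilde\Phi(rx)$ is a homotopy in $M_{\mathbf q}$ from a constant to $\varphi$, contrary to Lemma~\ref{lem:link}. Hence $c_R=\inf_\Gamma\max_BI_R\circ\Phi\ge-D_1>\max_{\partial B}I_R\circ\Phi_0$. The map $rx\mapsto r\rho\varphi(x)$ ($x\in\partial B$, $0\le r\le1$) belongs to $\Gamma$ and shows $c_R\le D_2$. So $c_R\in[-D_1,D_2]$ is a critical value of $I_R$, and Corollary~\ref{cor:red} applies with $D=\max(D_1,D_2)$.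
\end{proof}

\section{Resonance and the classification}\label{sec:class}

On a Fu\v{c}\'{\i}k curve the model equation is not linear, and the test-function argument \eqref{eq:linres} is not available. We use instead that all free motions are $2\pi$-periodic. A periodic forced motion must then leave a free orbit and return to the same free orbit during the time the force acts, and a short push of one sign cannot achieve this.

\begin{lemma}\label{lem:res}
Let $\mathbf s=(\mu,\nu)$ with $\omega(\mathbf s)=k$ for an integer $k\ge1$, and let $g=\ell_{\mathbf s}$. There is a continuous $h$ for which \eqref{eq:main} has no $2\pi$-periodic solution.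
\end{lemma}

\begin{proof}
Let $L=\max(\mu,\nu)$ and $0<\delta<\min(2\pi,\pi/\sqrt L)$. Let $h\ge0$ be continuous on $[0,2\pi]$, not identically zero, and zero on $[\delta,2\pi]$. Suppose that $u$ is a $2\pi$-periodic solution, and let $v$ solve $v''+g(v)=0$ with $v(0)=u(0)$, $v'(0)=u'(0)$. By Lemma~\ref{lem:period}, $v$ is $2\pi$-periodic, so $u$ and $v$ have the same data at $t=2\pi$. Both solve the unforced equation on $[\delta,2\pi]$, so they coincide there. Thus $w=u-v$ satisfies $w=w'=0$ at $t=0$ and at $t=\delta$, and $w''+\beta(t)w=-h$, where $\beta=(g(u)-g(v))/(u-v)$ on $\{u\ne v\}$ and $\beta=L$ elsewhere. The function $\beta$ is measurable and $0<\beta\le L$.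

Let $y$ solve $y''+\beta y=0$ almost everywhere with $y(\delta)=0$, $y'(\delta)=-1$. We show by Sturm comparison that $y>0$ on $[0,\delta)$. It is positive just to the left of $\delta$. If it has a zero in $[0,\delta)$, let $t_0$ be the largest, $d=\delta-t_0<\pi/\sqrt L$ and $\zeta(t)=\sin(\pi(t-t_0)/d)$. Both $y$ and $\zeta$ vanish at $t_0$ and $\delta$ and are positive in between, so
\[
0=\big[y'\zeta-y\zeta'\big]_{t_0}^\delta=\int_{t_0}^\delta\Big(\frac{\pi^2}{d^2}-\beta\Big)y\zeta\,dt>0,
\]
a contradiction. Now
\[
0=\big[w'y-wy'\big]_0^\delta=\int_0^\delta(w''y-wy'')\,dt=-\int_0^\delta hy\,dt<0,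
\]
which is again a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(i) Let $\mathbf p=(p_+,p_-)$ and $\mathbf q=(q_+,q_-)$. Since $Q$ is connected and $\omega$ is continuous and monotone, $\omega(Q)=[\omega(\mathbf p),\omega(\mathbf q)]\subset(0,\infty)$. If $Q$ meets no curve $\omega=k$, then $j<\omega(\mathbf p)\le\omega(\mathbf q)<j+1$ for some integer $j\ge0$. For $g$ as in the statement, $\omega(A_+,A_-)\ge\omega(\mathbf p)$ and $\omega(B_+,B_-)\le\omega(\mathbf q)$, so Theorem~\ref{thm:asym} applies. If $\mathbf s=(\mu,\nu)\in Q$ has $\omega(\mathbf s)=k$, take $g=\ell_{\mathbf s}$. Then $2G(u)/u^2$ equals $\mu$ for $u>0$ and $\nu$ for $u<0$, so $g$ is admissible, and Lemma~\ref{lem:res} gives an $h$ without periodic solution.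

(ii) If $k^2\in[p,q]$ for some $k\ge0$, then $g(u)=k^2u$ is admissible, and \eqref{eq:linres} shows that there is no periodic solution for $h=\cos kt$. Conversely, let $[p,q]\cap\Sigma=\emptyset$. Since $0\in\Sigma$, either $p>0$ or $q<0$. If $p>0$, then $j^2<p\le q<(j+1)^2$ for some $j\ge0$, and Theorem~\ref{thm:sym} applies. If $q<0$, there are $\varepsilon\in(0,\frac12]$ and $C$ with $G(x)\le-\varepsilon x^2+C$ for all $x$, so
\[
I(u)\ge\varepsilon\|u\|^2-\sqrt{2\pi}H\|u\|-2\pi C .
\]
Hence $I$ is bounded below and a minimizing sequence is bounded; a subsequence converges weakly in $X$ and uniformly to some $u$. The term $\int u'^2$ is weakly lower semicontinuous and the other terms of $I$ are continuous under uniform convergence, so $u$ minimizes $I$. It is a critical point, hence a $2\pi$-periodic solution.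
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Partial Differential Equations That Lead to Solitons},
\texttt{https://www.gov.br/\allowbreak cbpf/\allowbreak pt-br/\allowbreak inct-sc/\allowbreak encyclopedia-\allowbreak of-\allowbreak complexity-\allowbreak and-\allowbreak systems-\allowbreak science/\allowbreak fulltext\_015.zip}, file \texttt{fulltext\_015.pdf}.

\bibitem{Rab}
Rabinowitz, CBMS Reg.\ Conf.\ Ser.\ 65.

\bibitem{Willem}
Willem, \emph{Minimax Theorems}.

\end{thebibliography}
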